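
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Salem numbers of degree four and the Peres--Solomyak property}


\begin{abstract}
A number $b\in(0,1)$ is a Peres--Solomyak number if, for some $p_0\in(1/2,1)$, the characteristic function of the Bernoulli convolution $\sum b^nU_n$ with $P(U_n=0)=p_0=1-P(U_n=1)$ has an integrable power. The reciprocals of these numbers fill $(1,\infty)$ up to a Lebesgue null set and contain no Pisot--Vijayaraghavan number. We show that these two classes do not exhaust $(1,\infty)$: every Salem number of degree $4$ lies outside both. For such a $c=1/b$ and every $p_0\in(0,1)\setminus\{1/2\}$, no positive power of the modulus of the characteristic function is integrable, because along a sequence $z_l\to\infty$ this modulus is at least $\exp(-C(\log\log z_l)^{\gamma})$ with some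 $\gamma<1$.
\end{abstract}

\section{The question and the answer}

\subsection*{Two classes of numbers}

A number $c>1$ is a \emph{Pisot--Vijayaraghavan number} (PV number) if it is a root of a monic polynomial $F$ with integer coefficients all of whose other roots have absolute value $<1$. The set of these numbers is denoted by $PV$.

The second class is defined by Fourier decay. Let $b\in(0,1)$ and let $\mu_0$ be the law of $\sum_{n\ge0}b^nU_n$, where the $U_n$ are independent with $P(U_n=0)=p_0$ and $P(U_n=1)=1-p_0$. Write $\hat\mu_0(z)=\int_{\mathbb R}e^{izx}\,\mu_0(dx)$. Following Watanabe, $b$ is called a \emph{Peres--Solomyak number} (PS number) if there are $p_0\in(1/2,1)$ and a positive integer $m$ such that $\hat\mu_0^{\,m}$ is integrable on $\mathbb R$. Let $(PS)^{-1}$ be the set of reciprocals of PS numbers. This is a mild requirement: both $p_0$ and $m$ may be chosen favorably, and any bound $\hat\mu_0(z)=O(|z|^{-\varepsilon})$ with $\varepsilon>0$ suffices.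

Still, the requirement can fail. By independence,
\[
|\hat\mu_0(z)|=\prod_{n\ge0}\bigl|p_0+(1-p_0)e^{ib^nz}\bigr| .
\]
Take $b=1/2$ and $z=2\pi2^k$. The factors with $n\le k$ equal $1$, and the remaining ones are the same for every $k$. So $|\hat\mu_0(2\pi2^k)|=|\hat\mu_0(2\pi)|$ for all $k\ge0$. This is positive, since each factor is at least $2p_0-1>0$ and the factors tend to $1$ geometrically fast. Hence $\hat\mu_0$ does not tend to $0$. It is also Lipschitz, so no power of it is integrable. The number $2$ is a PV number, and for every PV number $\hat\mu_0$ fails to tend to $0$ for a similar reason (Section~\ref{sec:tools}).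

\subsection*{The problem}

Two facts are recorded in \cite{source}: the set $(1,\infty)\setminus(PS)^{-1}$ has Lebesgue measure $0$, and $PV\cap(PS)^{-1}=\emptyset$. Almost every $c>1$ thus satisfies the PS condition, and the PV numbers are the visible exceptions. One might guess that they are the only ones. The problem posed in \cite{source} is to determine whether
\[
PV\cup(PS)^{-1}=(1,\infty).
\]

The answer is \emph{no}. Integrability of a power of $\hat\mu_0$ requires a certain \emph{rate} of decay, and this rate can fail for numbers that are nearly PV, in the sense that their other conjugates lie in the closed unit disk and some of them lie on the unit circle. A \emph{Salem number of degree $4$} is an algebraic integer $c>1$ of degree $4$ whose conjugates are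
\[
c,\quad c^{-1},\quad \zeta,\quad \bar\zeta,\qquad |\zeta|=1,\ \zeta\notin\mathbb R .
\]

\begin{theorem}\label{thm:main}
Let $c$ be a Salem number of degree $4$. Then $c\notin PV$ and $c\notin(PS)^{-1}$. In particular $PV\cup(PS)^{-1}\ne(1,\infty)$.
\end{theorem}

There are infinitely many such numbers, and they are unbounded. A family is given in Section~\ref{sec:salem}; its first member is the root $c\approx1.883$ of $X^4-2X^3+X^2-2X+1$, for which $c+1/c=1+\sqrt2$. The assertion $c\notin(PS)^{-1}$ is a case of the following statement.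

\begin{theorem}\label{thm:strong}
Let $c$ be a Salem number of degree $4$ and $b=1/c$. Let $U,U_0,U_1,\dots$ be i.i.d.\ integer-valued, non-constant, with finite variance, and such that $E e^{isU}\ne0$ for all $s\in\mathbb R$. Let $\mu$ be the law of $X=\sum_{n\ge0}b^nU_n$ and $f=|\hat\mu|$. Then:
\begin{enumerate}
\item[(i)] $\int_{\mathbb R}f(z)^q\,dz=\infty$ for every real $q\in(0,\infty)$.
\item[(ii)] There are $\gamma<1$, $C<\infty$ and $z_l\to\infty$ with $f(z_l)\ge\exp\bigl(-C(\log\log z_l)^{\gamma}\bigr)$. One may take $\gamma=\log2.1/\log2.15$.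
\end{enumerate}
\end{theorem}

The Bernoulli law with any $p_0\in(0,1)\setminus\{1/2\}$ is included, since $|p_0+(1-p_0)e^{is}|\ge|2p_0-1|>0$.

\begin{corollary}\label{cor:density}
Let $c$ be a Salem number of degree $4$, $b=1/c$, $p_0\in(0,1)\setminus\{\frac12\}$ and $k\ge1$. Then the convolution power $\mu_0^{*k}$ has no density in $L^s(\mathbb R)$ for any $s>1$.
\end{corollary}

Part (i) of Theorem~\ref{thm:strong} will follow from part (ii) and a necessary condition valid for every $b$.

\begin{proposition}\label{prop:necessary}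
Let $b\in(0,1)$, let $U_0,U_1,\dots$ be i.i.d.\ real random variables with $0<E|U_0|<\infty$, let $\mu$ be the law of $\sum_{n\ge0}b^nU_n$, and let $f=|\hat\mu|$. If $f\in L^q(\mathbb R)$ for some $q\in(0,\infty)$, then
\[
f(z)=O\bigl((\log|z|)^{-1/(q+1)}\bigr)\qquad\text{as }|z|\to\infty .
\]
\end{proposition}

\section{What has to be shown}\label{sec:tools}

\subsection*{Integrability forces logarithmic decay}

The point of Proposition~\ref{prop:necessary} is self-similarity: a large value of $f$ at $z$ forces large values at $bz,b^2z,\dots$, and a number of order $\log|z|$ of these points are well separated.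

\begin{proof}[Proof of Proposition~\ref{prop:necessary}]
Put $\Lambda=\sum_nb^nE|U_n|=E|U_0|/(1-b)\in(0,\infty)$. The series $X=\sum b^nU_n$ converges absolutely almost surely, and $E|X|\le\Lambda$. Since $|e^{izX}-e^{iwX}|\le|z-w||X|$, both $\hat\mu$ and $f$ are Lipschitz with constant $\Lambda$. Also $\hat\mu(z)=E e^{izU_0}\,\hat\mu(bz)$, so $f(bz)\ge f(z)$ and therefore $f(b^kz)\ge f(z)$ for all $k\ge0$.

Fix $z\ne0$ with $f(z)>0$ and put $\rho=f(z)/(2\Lambda)\le1/(2\Lambda)$. On the interval of radius $\rho$ about $b^kz$ we have $f\ge f(z)-\Lambda\rho=f(z)/2$. The consecutive centers $b^kz$ and $b^{k+1}z$ are at distance $(1-b)b^k|z|$. So the intervals are disjoint for those $k\ge0$ with $(1-b)b^k|z|>1/\Lambda\ge2\rho$. These $k$ are the non-negative integers below $\log(\Lambda(1-b)|z|)/\log(1/b)$; there are at least $\log|z|/\log(1/b)-C$ of them, with $C$ independent of $z$. Integrating $f^q$ over the intervals gives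
\[
\Bigl(\frac{\log|z|}{\log(1/b)}-C\Bigr)\cdot\frac{f(z)}{\Lambda}\cdot\Bigl(\frac{f(z)}2\Bigr)^q\le\int_{\mathbb R}f^q<\infty ,
\]
hence $f(z)^{q+1}=O(1/\log|z|)$.
\end{proof}

So (i) follows once we find $z_l\to\infty$ with
\begin{equation}\label{eq:target}
\log\frac1{f(z_l)}=o(\log\log z_l).
\end{equation}

\subsection*{A lower bound for $f$}

Write $\|t\|$ for the distance from $t\in\mathbb R$ to $\mathbb Z$; then $\|s\pm t\|\le\|s\|+\|t\|$ and $\|t\|\le|t|$. For $x>0$, $c>1$ and $k\in\mathbb Z$ put
\[
S_k(x)=\sum_{j\le k}\|xc^j\|^2 ,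
\]
the sum being over all integers $j\le k$. It is finite because $\|xc^j\|\le xc^j$.

\begin{lemma}\label{lem:product}
Let $c>1$ be any real number and $b=1/c$, and let $U$, $\mu$, $f$ be as in Theorem~\ref{thm:strong} but with this $c$. There is $\kappa<\infty$, depending only on the law of $U$, such that
\[
f(2\pi xc^k)\ge e^{-\kappa S_k(x)}\qquad(x>0,\ k\in\mathbb Z).
\]
\end{lemma}

\begin{proof}
Let $\varphi(t)=|E e^{2\pi itU}|$. It is continuous, $1$-periodic because $U$ is integer-valued, and strictly positive by hypothesis. We claim that $\varphi(t)\ge e^{-\kappa\|t\|^2}$ for some $\kappa$. By periodicity it is enough to consider $|t|\le1/2$. With $U'$ an independent copy of $U$,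
\[
\varphi(t)^2=E\cos\bigl(2\pi t(U-U')\bigr)\ge1-2\pi^2t^2E(U-U')^2=1-4\pi^2t^2\operatorname{Var}U .
\]
Choose $\delta\in(0,1/2)$ with $4\pi^2\delta^2\operatorname{Var}U\le1/2$. Since $-\log(1-u)\le2u$ on $[0,1/2]$, we get $\log(1/\varphi(t))\le4\pi^2t^2\operatorname{Var}U$ for $|t|\le\delta$. On $\delta\le|t|\le1/2$ the continuous function $\log(1/\varphi)$ is bounded, say by $L$, and $L\le(L/\delta^2)t^2$ there. So $\kappa=\max(4\pi^2\operatorname{Var}U,L/\delta^2)$ works.

By independence $\hat\mu(z)=\prod_{n\ge0}E e^{ib^nzU}$. With $z=2\pi xc^k$ we have $b^nz=2\pi xc^{k-n}$, so $f(z)=\prod_{n\ge0}\varphi(xc^{k-n})\ge\exp(-\kappa\sum_{j\le k}\|xc^j\|^2)$.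
\end{proof}

Integrality gives periodicity, the finite variance gives the quadratic bound at $0$, and non-vanishing gives the bound elsewhere. That $U$ is non-constant is not needed here; it ensures $E|U|>0$ in Proposition~\ref{prop:necessary}. Non-vanishing cannot be dropped from the lemma. For $c=2$ and $p_0=1/2$ the law $\mu_0$ is uniform on $[0,2]$, and $|\hat\mu_0(z)|=|\sin z|/|z|$ vanishes at $z=2\pi2^k$, $k\ge0$.

\subsection*{The model case: PV numbers}

Let $c$ be a PV number, let $U$ and $f$ be as in Lemma~\ref{lem:product}, and take $x=1$. The minimal polynomial of $c$ divides $F$, so the conjugates $c_2,\dots,c_d$ of $c$ other than $c$ itself satisfy $|c_i|<1$. The trace $c^j+\sum_ic_i^j$ is an integer for $j\ge0$, so $\|c^j\|\le\sum_i|c_i|^j$ decays geometrically as $j\to\infty$. It also decays geometrically as $j\to-\infty$, because $\|c^j\|\le c^j$. So $S=\sum_{j\in\mathbb Z}\|c^j\|^2<\infty$ and $f(2\pi c^k)\ge e^{-\kappa S}$ for all $k$. By Proposition~\ref{prop:necessary} no power of $f$ is integrable. Applied to the Bernoulli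 laws with $p_0\in(1/2,1)$, this proves $PV\cap(PS)^{-1}=\emptyset$.

For Salem numbers we imitate this. The conjugates on the unit circle spoil the decay of $\|c^j\|$, and we compensate with a well-chosen $x\in\mathbb Z[c]$ in place of $1$. If $x$ is not too small, then $\log z$ with $z=2\pi xc^k$ is of the order of $k$, so \eqref{eq:target} asks for a sum $S_k(x)$ of about $k$ essential terms whose total is only $o(\log k)$.

\section{Salem numbers of degree four}\label{sec:salem}

\subsection*{Examples}

For an integer $a\ge2$ let $t_\pm=\frac12(a\pm\sqrt{a^2+4})$ be the roots of $t^2-at-1$. Then $t_+>2$ and $t_-=-1/t_+\in(-1,0)$. Let $c>1$ satisfy $c+1/c=t_+$. It is a root of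
\[
(X^2-t_+X+1)(X^2-t_-X+1)=X^4-aX^3+X^2-aX+1,
\]
whose other roots are $c^{-1}$ and the two roots of $X^2-t_-X+1$. The latter are non-real of modulus $1$, since $|t_-|<2$. It remains to see that $c$ has degree $4$. Since $a^2<a^2+4<(a+1)^2$, the field $\mathbb Q(t_+)$ is real quadratic, and it is contained in $\mathbb Q(c)$. If $c$ belonged to $\mathbb Q(t_+)$, the nontrivial automorphism of this field would send $c$ to a real root of $X^2-t_-X+1$, and there is none. So $c$ is quadratic over $\mathbb Q(t_+)$, and it is a Salem number of degree $4$. As $c>t_+-1$, these numbers are unbounded. For $a=2$ we have $t_+=1+\sqrt2$ and $c\approx1.883$.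

\subsection*{Traces and norms}

From now on $c$ is a fixed Salem number of degree $4$, and $\zeta=e^{2\pi i\alpha}$. It is not a PV number: a polynomial $F\in\mathbb Z[X]$ with $F(c)=0$ is divisible by the minimal polynomial of $c$, hence has the root $\zeta\ne c$ of modulus $1$.

The product of the conjugates of $c$ is $1$, so $c$ is a unit and $c^{\pm1}\in O:=\mathbb Z[c]$. For $x\in O$ let $x'$ and $\sigma(x)$ be its images under the embeddings $c\mapsto c^{-1}$ and $c\mapsto\zeta$; the remaining embedding gives $\overline{\sigma(x)}$. The norm of a nonzero $x\in O$ is a nonzero integer, so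
\begin{equation}\label{eq:norm}
|x|\,|x'|\,|\sigma(x)|^2\ge1\qquad(x\in O\setminus\{0\}).
\end{equation}
For $x\in O$ and $j\in\mathbb Z$ the trace of $xc^j\in O$ is an integer: $xc^j+x'c^{-j}+2\operatorname{Re}(\sigma(x)\zeta^j)\in\mathbb Z$. Hence
\begin{equation}\label{eq:trace}
\|xc^j\|\le|x'|c^{-j}+2|\sigma(x)| .
\end{equation}

\subsection*{Why $x=1$ fails, and what a small $\sigma(x)$ gives}

For $x=1$ the trace gives $\|c^j\|\ge\|2\cos2\pi j\alpha\|-c^{-j}$. Since $\zeta$ is conjugate to $c>1$, it is not a root of unity. So $\alpha$ is irrational, the sequence $(j\alpha)$ is equidistributed mod $1$, and $S_k(1)$ grows linearly in $k$. Lemma~\ref{lem:product} then bounds $f(2\pi c^k)$ from below only by a negative power of $z=2\pi c^k$.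

If instead $|x'|\le c^\tau$ and $|\sigma(x)|\le N^{-1/2}$, where $\tau\ge0$ is an integer and $N\ge1$ is real, then \eqref{eq:trace} yields $\|xc^{\tau+i}\|\le c^{-i}+2N^{-1/2}$ for $i\ge1$. Since $(u+v)^2\le2u^2+2v^2$, for every integer $0\le n\le N$
\begin{equation}\label{eq:quiet}
\sum_{i=1}^n\|xc^{\tau+i}\|^2\le\sum_{i=1}^n\Bigl(2c^{-2i}+\frac8N\Bigr)\le B:=8+\frac2{c^2-1}.
\end{equation}
So beyond $\tau$ there is a \emph{quiet stretch} of about $N$ exponents whose total cost is bounded by a constant. The price is the sum $S_\tau(x)$ over the earlier exponents. Let $x>0$, $k=\tau+\lfloor N\rfloor$ and $z=2\pi xc^k$. By \eqref{eq:norm}, $x\ge c^{-\tau}N$, so $z\ge2\pi Nc^{\lfloor N\rfloor}$ and, for large $N$, $\log\log z\ge\log N-O(1)$. To reach \eqref{eq:target} it therefore suffices to \emph{make $S_\tau(x)$ much smaller than $\log N$}, along a sequence with $N\to\infty$.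

\subsection*{Two steps by hand}

We look for $x$ as a product of factors $1-c^{-n}$ with $\zeta^n$ close to $1$. Let $c\approx1.883$ be the example with $a=2$, and let $s_n=\zeta^n+\zeta^{-n}$. Then $s_0=2$, $s_1=1-\sqrt2$ and $s_{m+n}=s_ms_n-s_{m-n}$, so
\[
s_2=1-2\sqrt2,\quad s_3=4-2\sqrt2,\quad s_4=7-4\sqrt2,\quad s_7=s_4s_3-s_1=43-29\sqrt2 .
\]
Hence $|1-\zeta^7|^2=2-s_7=29\sqrt2-41\approx0.0122$. For $x=1-c^{-7}$ we have $|x'|=c^7-1\le c^7$ and $|\sigma(x)|=|1-\zeta^7|$. So $\tau=7$ and $N=1/(29\sqrt2-41)=41+29\sqrt2\approx82$: the quiet stretch has grown from length $1$ (for $x=1$) to $82$.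

Next multiply by a second factor $1-c^{-n}$, taking $n$ from Dirichlet's theorem: \emph{for real $\alpha$ and an integer $Q\ge1$ there is $1\le n\le Q$ with $\|n\alpha\|\le1/(Q+1)$.} With $Q=82$ we get $\|n\alpha\|<1/N$, so $|1-\zeta^n|=2|\sin\pi n\alpha|\le2\pi/N$ and $2-s_n=|1-\zeta^n|^2<0.006$. This excludes $n\le7$: the recursion gives $s_5\approx-1.73$ and $s_6\approx-0.63$, so $2-s_n>0.6$ for $n\le6$, while $2-s_7>0.012$. Thus $8\le n\le82$. For $\tilde x=x(1-c^{-n})$ we have $|\sigma(\tilde x)|\le2\pi N^{-3/2}$, so the new quiet length is at least $N^3/(4\pi^2)>13000$.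

What is the price? We have $\tilde xc^j=xc^j-xc^{j-n}$. For $j\le7$ the second term is at most $c^{j-n}\le c^{j-8}$, and these bounds have a bounded sum. For $7<j\le7+n$ the first term is in the quiet stretch of $x$, because $n\le N$, and the second runs through the values $xc^i$ with $7-n<i\le7$ once more. So, up to cross terms and constants, the old cost is paid \emph{twice}, while $\log N$ is replaced by $3\log N-\log(4\pi^2)$ (Figure~\ref{fig:cost}). For large $N$ the latter is almost a multiplication by $3$. If this persists, the cost becomes negligible against $\log N$.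

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.95cm,y=1cm]
\fill[gray!55] (0,1.9) rectangle (1.2,2.4);
\draw[->] (-0.8,1.9) -- (12,1.9);
\node[left] at (-0.8,1.9) {$x$};
\node[below] at (0,1.9) {$0$};
\node[below] at (1.2,1.9) {$\tau$};
\node[below] at (6.4,1.9) {$\tau+N$};
\draw[<->] (1.2,2.15) -- (6.4,2.15);
\node[above] at (3.8,2.15) {quiet, length $N$};
\fill[gray!55] (0,0) rectangle (1.2,0.5);
\fill[gray!55] (3.2,0) rectangle (4.4,0.5);
\draw[->] (-0.8,0) -- (12,0);
\node[left] at (-0.8,0) {$\tilde x$};
\node[below] at (0,0) {$0$};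
\node[below] at (1.2,0) {$\tau$};
\node[below] at (3.2,0) {$n$};
\node[below] at (4.4,0) {$\tau+n$};
\draw[<->] (4.4,0.25) -- (11.4,0.25);
\node[above] at (7.9,0.25) {quiet, length $\tilde N$};
\end{tikzpicture}
\caption{Schematic (not to scale) of where the terms $\|xc^j\|^2$ are expensive, as a function of the exponent $j$. Top: for $x$ the cost sits at exponents up to $\tau$ (shaded) and is followed by a quiet stretch of length $N$. Bottom: for $\tilde x=x(1-c^{-n})$ with $\tau\le n\le N$ the same cost appears at its old place and again shifted by $n$, followed by a much longer quiet stretch.}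
\label{fig:cost}
\end{figure}

The gain in each step matters; a small $\sigma(x)$ obtained more cheaply does not suffice for us. Take the simplest choice $x=(1-c^{-r})^h$, where $r$ is fixed with $|1-\zeta^r|\le\frac12$. Here $\tau=rh$ and $N=4^h$, and using $\|t\|\le\frac12$ for the exponents $1\le j\le\tau$ we obtain only $S_\tau(x)\le\frac14rh+c^2/(c^2-1)$, a bound of the order of $\log N$. The resulting estimate $f(z)\ge(\log z)^{-K}$, with some fixed $K$, contradicts Proposition~\ref{prop:necessary} only if $K(q+1)<1$, so at best for small $q$. This choice will serve as the start of the iteration.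

\section{The doubling step}\label{sec:step}

To iterate we must ensure at each step that the shift $n$ is at least $\tau$, so that the two copies of the cost do not overlap. If they overlapped, Cauchy--Schwarz would give only a factor of about $4$ for the cost, against a factor of at most about $3$ for $\log N$. We therefore carry along a condition that $\tau$ is small compared with $N$.

\begin{definition}
A \emph{state} is a quadruple $(x,\tau,N,A)$ with $x\in O$, an integer $\tau\ge0$ and reals $N,A\ge1$ such that
\begin{itemize}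
\item[(H1)] $0<x\le1$;
\item[(H2)] $|x'|\le c^\tau$;
\item[(H3)] $|\sigma(x)|\le N^{-1/2}$;
\item[(H4)] $S_\tau(x)\le A$;
\item[(H5)] $\tau\le N^{2/5}$.
\end{itemize}
\end{definition}

By (H2) and (H3), estimate \eqref{eq:quiet} holds for every state.

\begin{lemma}\label{lem:step}
There are constants $N_*,A_*\ge1$ depending only on $c$ such that, if $(x,\tau,N,A)$ is a state with $N\ge N_*$ and $A\ge A_*$, then there is a state $(\tilde x,\tilde\tau,\tilde N,2.1A)$ with $\tilde N\ge N^{2.15}$.
\end{lemma}

\begin{proof}
\emph{Choice of the shift.} Let $T=\lceil N^{2/5}\rceil\le2N^{2/5}$, and let $N$ be so large that $2T\le N$. Dirichlet's theorem with $Q=\lfloor N\rfloor$ gives an integer $1\le n_0\le N$ with $\|n_0\alpha\|<1/N$. If $n_0\ge T$ we use $n_0$ itself; if $n_0$ is too small we pass to a multiple, which costs some of the approximation.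

\emph{Case 1:} $n_0\ge T$. Put $n=n_0$ and $\tilde N=N^3/(4\pi^2)$. Then $|1-\zeta^n|=2|\sin\pi n\alpha|\le2\pi/N$.

\emph{Case 2:} $n_0<T$. Let $n=hn_0$ be the least multiple of $n_0$ with $n\ge T$, and put $\tilde N=N^3/(16\pi^2T^2)$. Then $T\le n<T+n_0<2T\le N$ and $h\le n<2T$. So $\|n\alpha\|\le h\|n_0\alpha\|\le2T/N$ and $|1-\zeta^n|\le4\pi T/N$.

In both cases
\begin{equation}\label{eq:shift}
\tau\le T\le n\le N,\qquad N^{-1/2}|1-\zeta^n|\le\tilde N^{-1/2},
\end{equation}
where $\tau\le T$ is (H5). Set
\[
\tilde x=x(1-c^{-n})\in O,\qquad\tilde\tau=\tau+n .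
\]

\emph{Conditions (H1)--(H3).} We have $0<\tilde x\le x\le1$; next $|\tilde x'|=|x'|(c^n-1)\le c^{\tau+n}$; and $|\sigma(\tilde x)|=|\sigma(x)||1-\zeta^{-n}|\le N^{-1/2}|1-\zeta^n|\le\tilde N^{-1/2}$ by \eqref{eq:shift}.

\emph{Growth and (H5).} In Case 1, $\tilde N=N^3/(4\pi^2)\ge N^{2.15}$ for large $N$, and
\[
\tilde\tau\le N^{2/5}+N\le2N\le(4\pi^2)^{-2/5}N^{6/5}=\tilde N^{2/5}
\]
for large $N$. In Case 2, $\tilde N\ge N^{11/5}/(64\pi^2)\ge N^{2.15}$ for large $N$, and
\[
\tilde\tau\le N^{2/5}+2T\le5N^{2/5}\le(64\pi^2)^{-2/5}N^{22/25}\le\tilde N^{2/5}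
\]
for large $N$. In particular $\tilde N\ge1$.

\emph{The cost (H4).} Put $a_j=\|xc^j\|$. Since $\tilde xc^j=xc^j-xc^{j-n}$, we have $\|\tilde xc^j\|\le a_j+a_{j-n}$, so
\[
S_{\tilde\tau}(\tilde x)\le\sum_{j\le\tau+n}a_j^2+\sum_{j\le\tau+n}a_{j-n}^2+2\sum_{j\le\tau+n}a_ja_{j-n}.
\]
The first sum is at most $A+B$ by (H4) and \eqref{eq:quiet}, as $n\le N$. The second equals $\sum_{i\le\tau}a_i^2\le A$. We split the third at $j=\tau$.

For $j\le\tau$ we use $a_j\le\frac12$ and, from (H1), $a_{j-n}\le xc^{j-n}\le c^{j-n}$. Since $n\ge\tau$,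
\[
\sum_{j\le\tau}a_ja_{j-n}\le\frac12\sum_{j\le\tau}c^{j-n}=\frac12c^{\tau-n}\frac c{c-1}\le\frac c{2(c-1)} .
\]
For $\tau<j\le\tau+n$ the factor $a_j$ is in the quiet stretch, and by Cauchy--Schwarz, \eqref{eq:quiet} and (H4),
\[
\sum_{\tau<j\le\tau+n}a_ja_{j-n}\le\Bigl(\sum_{\tau<j\le\tau+n}a_j^2\Bigr)^{1/2}\Bigl(\sum_{i\le\tau}a_i^2\Bigr)^{1/2}\le\sqrt{AB}.
\]
In total
\[
S_{\tilde\tau}(\tilde x)\le2A+2\sqrt{AB}+B+\frac c{c-1}\le2.1A
\]
as soon as $A\ge A_*$, with $A_*$ depending only on $c$.
\end{proof}

\begin{remark}
The exponent $2/5$ may be replaced by any $\theta\in(1/3,1/2)$, with the numbers $2.1<2.15$ replaced by any $\beta<\omega$ in the interval $(2,3-2\theta)$. Case 1 has $\tilde\tau$ of order at most $N$ and $\tilde N$ of order $N^3$, so (H5) needs $\theta>1/3$. Case 2 has $\tilde N$ of order $N^{3-2\theta}$, and this growth must beat the doubling of the cost: $3-2\theta>2$.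
\end{remark}

\begin{lemma}\label{lem:sequence}
There are $A_0\ge1$, $N_0\ge3$ and states $(x_l,\tau_l,N_l,A_l)$, $l\ge0$, depending only on $c$, with
\[
A_l=2.1^{\,l}A_0,\qquad\log N_l\ge2.15^{\,l}\log N_0 .
\]
In particular $A_l=o(\log N_l)$.
\end{lemma}

\begin{proof}
By Dirichlet's theorem there is $r\ge1$ with $|1-\zeta^r|\le\frac12$. For large $h$ put $x_0=(1-c^{-r})^h\in O$, $\tau_0=rh$ and $N_0=4^h$. Then $0<x_0\le1$, $|x_0'|=(c^r-1)^h\le c^{\tau_0}$, and $|\sigma(x_0)|=|1-\zeta^{-r}|^h\le2^{-h}=N_0^{-1/2}$. Fix $h$ so large that also $rh\le4^{2h/5}=N_0^{2/5}$ and $N_0\ge\max(N_*,3)$. With $A_0=\max(S_{\tau_0}(x_0),A_*,1)$ we have a state to which Lemma~\ref{lem:step} applies. The numbers $N$ and $A$ do not decrease in Lemma~\ref{lem:step}, so it can be applied again to each new state. The two formulas follow by induction.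
\end{proof}

\section{Proofs of the main results}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Part (ii). For the states of Lemma~\ref{lem:sequence} put $M_l=\lfloor N_l\rfloor$ and
\[
z_l=2\pi x_lc^{\tau_l+M_l}.
\]
By (H4) and \eqref{eq:quiet}, $S_{\tau_l+M_l}(x_l)\le A_l+B$, so Lemma~\ref{lem:product} gives
\begin{equation}\label{eq:flower}
f(z_l)\ge e^{-\kappa(A_l+B)} .
\end{equation}
Now we need a lower bound for $z_l$ in terms of $N_l$. By \eqref{eq:norm}, (H2) and (H3), $x_l\ge|x_l'|^{-1}|\sigma(x_l)|^{-2}\ge c^{-\tau_l}N_l$. Hence $z_l\ge2\pi N_lc^{M_l}$, so that $z_l\to\infty$ and $\log z_l\ge M_l\log c$. Since $M_l\ge N_l/2$ and $N_l\to\infty$, it follows that $\log N_l\le2\log\log z_l$ for large $l$. With $\gamma=\log2.1/\log2.15<1$, Lemma~\ref{lem:sequence} gives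
\[
A_l=A_0(2.15^{\,l})^\gamma\le A_0\Bigl(\frac{\log N_l}{\log N_0}\Bigr)^\gamma\le A_0\Bigl(\frac{2\log\log z_l}{\log N_0}\Bigr)^\gamma
\]
for large $l$. As $\log\log z_l\to\infty$, the constant $B$ can be absorbed, and \eqref{eq:flower} yields (ii) after dropping finitely many $l$.

Part (i). Since $U$ is non-constant with finite variance, $0<E|U|<\infty$. If $f\in L^q$ for some $q\in(0,\infty)$, Proposition~\ref{prop:necessary} would give $\log f(z_l)\le-\frac1{q+1}\log\log z_l+O(1)$. But (ii) gives $\log f(z_l)\ge-C(\log\log z_l)^\gamma$ with $\gamma<1$, a contradiction as $l\to\infty$.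
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
That $c\notin PV$ was shown in Section~\ref{sec:salem}. Let $p_0\in(1/2,1)$ and let $m$ be a positive integer. The Bernoulli law with this $p_0$ satisfies the hypotheses of Theorem~\ref{thm:strong}, so part (i) with $q=m$ gives $\int|\hat\mu_0|^m=\infty$. Thus $1/c$ is not a PS number. As Salem numbers of degree $4$ exist, $PV\cup(PS)^{-1}\ne(1,\infty)$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:density}]
Suppose that $\mu_0^{*k}$ has a density $g\in L^s$ with $s>1$. Since $\mu_0^{*k}$ is supported in $[0,k/(1-b)]$, H\"older's inequality allows us to lower $s$, and we may assume $1<s\le2$. The Hausdorff--Young inequality says that the Fourier transform maps $L^s$ to $L^{s'}$, where $s'=s/(s-1)<\infty$. So $\hat\mu_0^{\,k}\in L^{s'}$, that is, $\int|\hat\mu_0|^{ks'}<\infty$. This contradicts Theorem~\ref{thm:strong}(i) with $q=ks'$.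
\end{proof}

\section{Scope of the argument}

The degree of $c$ enters through Dirichlet's theorem. Consider a Salem number of degree $2d+2$, with conjugates $c$, $c^{-1}$ and $d$ pairs $e^{\pm2\pi i\alpha_1},\dots,e^{\pm2\pi i\alpha_d}$ of non-real numbers on the unit circle, and require (H3) for each of the $d$ corresponding embeddings. The simultaneous form of Dirichlet's theorem, with $n\le N$, gives $\max_i\|n\alpha_i\|$ of order at most $N^{-1/d}$. The resulting quiet length is of order $N^{1+2/d}$. For $d=1$ this is $N^3$, and the factor $3$ for $\log N$ leaves room above the factor $2$ for the cost; part of this room is used in Case 2 of Lemma~\ref{lem:step}. For $d\ge2$ the exponent $1+2/d$ is at most $2$, and the argument as it stands does not give $A_l=o(\log N_l)$.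

Accordingly, we do not decide whether Salem numbers of degree at least $6$ belong to $(PS)^{-1}$, and we do not describe $(1,\infty)\setminus(PS)^{-1}$. Nor do we treat $p_0=1/2$. That value is excluded by the definition of PS numbers, and Lemma~\ref{lem:product} is not available for it, since then $E e^{i\pi U}=0$.

\begin{thebibliography}{9}
\bibitem{source}
\emph{Stochastic Integrals With Respect To L\'evy Processes And Infinitely Divisible Distributions}, \texttt{https://ksato.jp/pdf/suga386.pdf}.
\end{thebibliography}

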